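\title{Sets of uniqueness for $\rho$-regular convergence of multiple Walsh series}

\begin{abstract}
A subset $L$ of the $d$-th power of the dyadic group is a set of uniqueness for $\rho$-regular convergence if the zero series is the only $d$-multiple Walsh series whose rectangular partial sums, taken over rectangles with all side ratios at least $\rho$, tend to zero outside $L$. We prove that for $d\ge 2$ the class of these sets is strictly decreasing in $\rho\in(0,1]$. For every $\rho_0\in(0,1]$ there is a closed null set that is a set of uniqueness exactly for $\rho<\rho_0$; for every $\rho_0\in(0,1)$ there is one that is a set of uniqueness exactly for $\rho\le\rho_0$; and there is one that is a set of uniqueness for rectangular convergence but for no $\rho$. The sets come from Riesz-type products whose blocks of frequencies sit near points $(p,q,\dots,q)$ with $p/q\approx\rho_0$.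
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $G$ be the dyadic group: the set of sequences $x=(x_k)_{k\ge0}$ with $x_k\in\{0,1\}$, added coordinatewise modulo $2$. It is compact in the product topology, and its Haar measure $|\cdot|$ is the product of the uniform measures on $\{0,1\}$. The Walsh functions in the Paley enumeration are
\[
w_n(x)=(-1)^{\sum_k n_kx_k},\qquad n=\sum_k n_k2^k,\quad n_k\in\{0,1\}.
\]
Fix $d\ge2$. For $\mathbf n=(n_1,\dots,n_d)\in\mathbb Z_{\ge0}^d$ and $\mathbf t=(t^1,\dots,t^d)\in G^d$ put $w_{\mathbf n}(\mathbf t)=w_{n_1}(t^1)\cdots w_{n_d}(t^d)$. A $d$-multiple Walsh series is a formal sum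
\begin{equation}\label{eq:series}
\sum_{\mathbf n\in\mathbb Z_{\ge0}^d}c_{\mathbf n}w_{\mathbf n}(\mathbf t)
\end{equation}
with arbitrary real or complex coefficients. Its rectangular partial sums are
\[
S_{\mathbf N}(\mathbf t)=\sum_{0\le n_i<N_i,\ i=1,\dots,d}c_{\mathbf n}w_{\mathbf n}(\mathbf t),\qquad \mathbf N=(N_1,\dots,N_d),\quad N_i\ge1 .
\]
The series \emph{converges rectangularly} to $S$ at $\mathbf t$ if $S_{\mathbf N}(\mathbf t)\to S$ as $\min_iN_i\to\infty$. Let $\rho\in(0,1]$. A vector $\mathbf N$ is \emph{$\rho$-regular} if $N_i/N_k\ge\rho$ for all $i,k$, and the series \emph{converges $\rho$-regularly} to $S$ at $\mathbf t$ if $S_{\mathbf N}(\mathbf t)\to S$ as $\min_iN_i\to\infty$ through $\rho$-regular $\mathbf N$. Thus $\rho$ bounds how elongated the rectangles may be. For $\rho=1$ only cubes are allowed, and rectangular convergence imposes no bound.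

A set $L\subset G^d$ is a \emph{set of uniqueness} for $\rho$-regular convergence if every series \eqref{eq:series} that converges $\rho$-regularly to $0$ at every point of $G^d\setminus L$ has all coefficients equal to $0$. We write $U_{\rho,d}$ for the class of these sets and $U_{\mathrm{rect},d}$ for the class defined in the same way by rectangular convergence. If $\rho_1<\rho_2$, every $\rho_2$-regular vector is $\rho_1$-regular, so $\rho_1$-regular convergence implies $\rho_2$-regular convergence, and rectangular convergence implies both. The weaker the mode of convergence, the more series have to be excluded, and therefore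
\begin{equation}\label{eq:mono}
U_{\rho_2,d}\subset U_{\rho_1,d}\subset U_{\mathrm{rect},d}\qquad(0<\rho_1<\rho_2\le1).
\end{equation}
The question we answer is posed in \cite{WDA}: \emph{are there $0<\rho_1<\rho_2\le1$ with $U_{\rho_1,d}\ne U_{\rho_2,d}$?}

It is known that $\emptyset\in U_{\rho,d}$ and $U_{\rho,d}\ne U_{\mathrm{rect},d}$ for all $\rho\in(0,1]$, that $U_{1,d}$ contains every finite set and some countably infinite sets, and that $U_{1/2,d}$ contains every countable set. By \eqref{eq:mono}, finite sets then lie in all the classes $U_{\rho,d}$, and countable sets lie in all those with $\rho\le1/2$. At the other extreme, a set that contains the support of a nonzero finite Walsh sum lies in none. So the simplest sets give little evidence that $\rho$ matters. One could guess that the classes $U_{\rho,d}$ coincide and that the whole difference from $U_{\mathrm{rect},d}$ is due to unbounded elongation; or, since the Walsh system is organized by powers of $2$, that the classes change only at special values such as $\rho=1/2$. Neither guess is right: the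 classes change at every $\rho$.

For $L\subset G^d$ put
\[
I(L)=\{\rho\in(0,1]: L\in U_{\rho,d}\}.
\]
By \eqref{eq:mono}, $I(L)$ is an initial segment of $(0,1]$: together with $\rho$ it contains all smaller positive numbers.

\begin{theorem}\label{thm:main}
Let $d\ge2$.
\begin{enumerate}
\item[(1)] For every $\rho_0\in(0,1]$ there is a closed set $L\subset G^d$ of Haar measure $0$ with $I(L)=(0,\rho_0)$.
\item[(2)] For every $\rho_0\in(0,1)$ there is a closed set $L\subset G^d$ of Haar measure $0$ with $I(L)=(0,\rho_0]$.
\item[(3)] There is a closed set $L\subset G^d$ of Haar measure $0$ with $L\in U_{\mathrm{rect},d}\setminus\bigcup_{0<\rho\le1}U_{\rho,d}$.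
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
Let $d\ge2$.
\begin{enumerate}
\item[(a)] $U_{\rho_2,d}\subsetneq U_{\rho_1,d}$ for all $0<\rho_1<\rho_2\le1$.
\item[(b)] Every initial segment of $(0,1]$ is equal to $I(L)$ for some $L\subset G^d$.
\item[(c)] $\bigcup_{\rho>\rho_0}U_{\rho,d}\subsetneq U_{\rho_0,d}$ for $\rho_0\in(0,1)$, \ $U_{\rho_0,d}\subsetneq\bigcap_{\rho<\rho_0}U_{\rho,d}$ for $\rho_0\in(0,1]$, and $\bigcup_{\rho}U_{\rho,d}\subsetneq U_{\mathrm{rect},d}$.
\end{enumerate}
\end{corollary}

\begin{proof}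
All inclusions follow from \eqref{eq:mono}. In (a), the set of Theorem~\ref{thm:main}(2) with $\rho_0=\rho_1$ lies in $U_{\rho_1,d}\setminus U_{\rho_2,d}$. The three inclusions in (c) are strict by parts (2), (1) and (3) of the theorem, in this order. The initial segments of $(0,1]$ are $\emptyset$, $(0,1]$, the intervals $(0,\rho_0)$ with $\rho_0\in(0,1]$ and the intervals $(0,\rho_0]$ with $\rho_0\in(0,1)$. The last two kinds occur by the theorem. Further $I(G^d)=\emptyset$, since for $L=G^d$ no condition is imposed on the series, and $I(\emptyset)=(0,1]$; the latter also follows from Lemma~\ref{lem:support} below.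
\end{proof}

To separate two values of $\rho$ by a set $L$ one needs two things of different nature. For large $\rho$ one needs a single nonzero series that converges to $0$ off $L$; for small $\rho$ one must exclude \emph{all} nonzero series. Section~\ref{sec:model} shows both mechanisms in two variables. Section~\ref{sec:construction} attaches a set $L$ to a pair of integer sequences $(a_\nu),(b_\nu)$, Sections~\ref{sec:nonunique} and~\ref{sec:unique} show that $L\notin U_{\rho,d}$ when $\rho\ge(a_\nu+1)/b_\nu$ for all large $\nu$ and $L\in U_{\rho,d}$ when $\rho\le a_\nu/(b_\nu+1)$ for all large $\nu$, and Section~\ref{sec:choice} chooses the sequences.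

\section{Cubes, Dirichlet kernels and the functional of a series}\label{sec:prelim}

The Walsh functions are characters of $G$, that is, $w_n(x+z)=w_n(x)w_n(z)$, and they are orthonormal. If $2^k\mid p$ and $l<2^k$, the binary digits of $p$ and $l$ occupy different places, so
\begin{equation}\label{eq:shift}
w_{p+l}=w_pw_l .
\end{equation}
The \emph{interval of level $k$} containing $x\in G$ is $\Delta_k(x)=\{z\in G: z_l=x_l\text{ for }l<k\}$. A \emph{cube of level $k$} in $G^e$ ($e\ge1$) is a product of $e$ intervals of level $k$, and $\Delta_k(\mathbf t)$ denotes the one containing $\mathbf t$. Cubes are closed and open, a cube of level $k$ has measure $2^{-ek}$, two cubes are either disjoint or nested, and a decreasing sequence of cubes whose levels tend to infinity has exactly one common point.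

A \emph{polynomial} on $G^e$ is a finite linear combination of the $w_{\mathbf n}$; the indices with nonzero coefficient are its \emph{frequencies}, and $S_{\mathbf N}(P)$ is the rectangular partial sum of this expansion of $P$. The $2^{ek}$ functions $w_{\mathbf n}$ with all $n_i<2^k$ are orthonormal and constant on cubes of level $k$, and the functions constant on such cubes form a space of dimension $2^{ek}$. Hence a function is constant on cubes of level $k$ if and only if it is a polynomial whose frequencies have all coordinates below $2^k$.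

The Dirichlet kernel is $D_m=\sum_{n<m}w_n$. Expanding a product gives
\begin{equation}\label{eq:D2k}
D_{2^k}(x)=\prod_{l<k}\bigl(1+(-1)^{x_l}\bigr)=2^k\mathbf 1_{\Delta_k(0)}(x).
\end{equation}
For other $m$ the kernel is not supported near $0$, but away from $0$ it is bounded uniformly in $m$.

\begin{lemma}\label{lem:kernel}
We have $|D_m|\le m$, and $|D_m(x)|\le2^r$ for all $m$ if $x\notin\Delta_r(0)$.
\end{lemma}

\begin{proof}
The first bound is the triangle inequality. Let $x_l=1$ with $l<r$. By \eqref{eq:shift} and \eqref{eq:D2k}, the sum of $w_n(x)$ over $b2^{l+1}\le n<(b+1)2^{l+1}$ equals $w_{b2^{l+1}}(x)D_{2^{l+1}}(x)=0$. Removing these complete groups from $D_m(x)$ leaves fewer than $2^{l+1}\le2^r$ terms of modulus $1$.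
\end{proof}

Nothing is assumed about the size of the coefficients in \eqref{eq:series}, so a series need not be the Fourier series of a function or a measure. It can still be integrated against polynomials. To an $e$-multiple series $\sum c_{\mathbf n}w_{\mathbf n}$ we attach the linear functional $\Lambda$ on polynomials defined by $\Lambda(w_{\mathbf n})=c_{\mathbf n}$. By \eqref{eq:D2k},
\begin{equation}\label{eq:indicator}
2^{ek}\,\mathbf 1_{\Delta_k(\mathbf t)}(\mathbf z)=\prod_{i=1}^eD_{2^k}(t^i+z^i)=\sum_{n_i<2^k}w_{\mathbf n}(\mathbf t)w_{\mathbf n}(\mathbf z),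
\end{equation}
and applying $\Lambda$ in the variable $\mathbf z$ gives
\begin{equation}\label{eq:density}
S_{(2^k,\dots,2^k)}(\mathbf t)=\frac{\Lambda(\mathbf 1_{\Delta})}{|\Delta|},\qquad \Delta=\Delta_k(\mathbf t).
\end{equation}
So the dyadic cubic partial sums are the mean densities of the finitely additive set function $\Delta\mapsto\Lambda(\mathbf 1_\Delta)$. If the densities tend to $0$ off a set, then $\Lambda$ lives on that set.

\begin{lemma}\label{lem:support}
Let $e\ge1$, let $A\subset G^e$, and let $s_1<s_2<\cdots$ be positive integers. Suppose that the partial sums $S_{(2^{s_j},\dots,2^{s_j})}(\mathbf t)$ of an $e$-multiple Walsh series tend to $0$ as $j\to\infty$ for every $\mathbf t\notin A$. Then $\Lambda(P)=0$ for every polynomial $P$ that vanishes on $A$. In particular, if $A=\emptyset$, all coefficients of the series are $0$.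
\end{lemma}

\begin{proof}
The polynomial $P$ is constant on the cubes of some level $s_{j_0}$, and the cubes on which it is nonzero do not meet $A$. So it suffices to show that $\Lambda(\mathbf 1_\Delta)=0$ for a cube $\Delta$ of level $s_{j_0}$ disjoint from $A$. Suppose that $|\Lambda(\mathbf 1_\Delta)|=\gamma|\Delta|$ with $\gamma>0$. Split $\Delta$ into cubes $\Delta'$ of level $s_{j_0+1}$. Since $\gamma\sum|\Delta'|=|\sum\Lambda(\mathbf 1_{\Delta'})|\le\sum|\Lambda(\mathbf 1_{\Delta'})|$, one of them has $|\Lambda(\mathbf 1_{\Delta'})|\ge\gamma|\Delta'|$. Split this cube into cubes of level $s_{j_0+2}$ and continue. The common point $\mathbf t$ of the chosen cubes lies in $\Delta$, hence outside $A$, and $|S_{(2^{s_j},\dots,2^{s_j})}(\mathbf t)|\ge\gamma$ for all $j\ge j_0$ by \eqref{eq:density}. This contradicts the hypothesis.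
\end{proof}

Cubic partial sums are admissible in every mode of convergence considered here, so the lemma gives $\emptyset\in U_{\rho,d}$ for all $\rho$. The last statement of the lemma tolerates no exceptional point: for $c_{\mathbf n}\equiv1$ the sum $S_{(2^k,\dots,2^k)}(\mathbf t)=\prod_iD_{2^k}(t^i)$ vanishes for large $k$ at every $\mathbf t\ne0$.

From now on the first variable plays a special role. We write points of $G^d$ as $\mathbf t=(x,y)$ with $x\in G$ and $y=(y^2,\dots,y^d)\in G^{d-1}$, and we use $(u,v)$ for the variable on which $\Lambda$ acts.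

\section{A model in two variables}\label{sec:model}

Let $d=2$. A natural way to produce a nonzero series that lives on a null set is a Riesz product $M_j=M_{j-1}(1+\chi_j)$, where $\chi_j$ is a Walsh function of very high frequency. Each factor takes the values $0$ and $2$ and halves the support. The series is $1+\chi_1M_0+\chi_2M_1+\cdots$, a sum of \emph{blocks} with separated frequencies. At a point $\mathbf t$ where some $M_j$ vanishes, a partial sum made of whole blocks is eventually $0$. The only danger is a rectangle whose boundary cuts through a block. We follow one step by hand, starting from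
\[
M_1(x,y)=1+w_1(x)w_1(y),
\]
which equals $2$ if $x_0=y_0$ and $0$ otherwise. Fix a point $\mathbf t=(x,y)$ with $x_0\ne y_0$.

\medskip\noindent\textbf{The plain product fails.} Take $\chi=w_p(x)w_q(y)$ with even $p,q\ge2$. The new block is
\[
\chi M_1=w_p(x)w_q(y)+w_{p+1}(x)w_{q+1}(y).
\]
It vanishes at $\mathbf t$ by cancellation between its two terms. The square $\mathbf N=(n+1,n+1)$ with $n=\max(p,q)$ keeps the first term and drops the second, so $S_{\mathbf N}(\mathbf t)=M_1(\mathbf t)\pm1=\pm1$. Squares are admissible for every $\rho$, so the position of $(p,q)$ cannot prevent such a cut. The block must be changed so that one kind of cut is harmless.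

\medskip\noindent\textbf{Localizing in $y$.} Let $Q=2^\sigma$ with $\sigma\ge1$, and let $J$ run over the $Q$ intervals of level $\sigma$. Give each $J$ its own Walsh function $\chi_J=w_{p_J}(x)w_{q_J}(y)$, where $p_J,q_J$ are positive multiples of $Q$ that increase strictly from one $J$ to the next, and put
\[
M_2=M_1\Bigl(1+\sum_J\mathbf 1_J(y)\chi_J\Bigr).
\]
At each point only one $J$ is active, so $M_2$ takes the values $0$ and $4$ as before. But the block has been split into $Q$ blocks $B_J=\chi_JM_1\mathbf 1_J$ lying in a chain, and a rectangle cuts at most one of them. Let $\varepsilon_J$ be the value of $w_1$ on $J$ and let $y_J\in J$. By \eqref{eq:indicator},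
\[
B_J=\chi_J\,\bigl(1+\varepsilon_Jw_1(x)\bigr)\,\frac1Q\sum_{l<Q}w_l(y_J)w_l(y).
\]
With $p=p_J$, $q=q_J$, the block has $2Q$ coefficients $\pm1/Q$, in the columns $n_1=p,\,p+1$ and the rows $n_2=q,\dots,q+Q-1$. There are two ways to cut it.

\emph{Horizontally.} Keeping both columns and the first $m$ rows gives $\chi_J(1+\varepsilon_Jw_1(x))Q^{-1}D_m(y+y_J)$. If $\varepsilon_J=w_1(y)$, then $\varepsilon_Jw_1(x)=-1$ and the value at $\mathbf t$ is $0$. Otherwise $z=y+y_J$ has $z_0=1$, so $w_{2k}(z)+w_{2k+1}(z)=0$ for all $k$, $|D_m(z)|\le1$, and the value is at most $2/Q$ in modulus.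

\emph{Vertically.} Keeping the first column and all rows gives $\chi_J\mathbf 1_J(y)$. For the interval $J$ that contains $y$ this is $\pm1$, whatever $x$ is.

Horizontal cuts have become small and vertical cuts have not. Now the position of the block matters. In general a block fills the square $[p,p+Q)\times[q,q+Q)$. A vertical cut needs $N_1<p+Q$ and $N_2>q$, hence $N_1/N_2<(p+Q)/q$, and this is forbidden if $\rho\ge(p+Q)/q$. If $\rho\le p/(q+Q)$ and $p<q$, every point of the closed square is $\rho$-regular and any column can be isolated. See Figure~\ref{fig:block}.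

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!20] (0,0)--(4.5,6)--(6,6)--(6,4.5)--cycle;
\draw[->] (0,0)--(6.4,0) node[right]{$n_1$};
\draw[->] (0,0)--(0,6.4) node[above]{$n_2$};
\draw (0,0)--(4.5,6) node[above]{\small $n_1=\frac34n_2$};
\draw (0,0)--(2.4,6) node[above]{\small $n_1=\frac25n_2$};
\draw[thick] (2,4) rectangle (3,5);
\fill (2,4) rectangle (2.12,5);
\draw[dashed] (0,4.5)--(4,4.5)--(4,0);
\fill (4,4.5) circle (2pt) node[right]{$\mathbf N$};
\draw (2,0.08)--(2,-0.08) node[below]{\small $p$};
\draw (3,0.08)--(3,-0.08) node[below]{\small $p+Q$};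
\draw (0.08,4)--(-0.08,4) node[left]{\small $q$};
\draw (0.08,5)--(-0.08,5) node[left]{\small $q+Q$};
\end{tikzpicture}
\caption{The frequency plane for $d=2$ and the block $[p,p+Q)\times[q,q+Q)$ with $p=2Q$, $q=4Q$. The shaded cone consists of the vectors $\mathbf N$ that are $\rho$-regular for $\rho=(p+Q)/q=3/4$; a rectangle $[0,N_1)\times[0,N_2)$ with vertex in this cone (dashed) can cut the block only horizontally. For $\rho\le p/(q+Q)=2/5$ the cone widens to contain the whole block, and four partial sums isolate a single column (black).}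
\label{fig:block}
\end{figure}

\medskip\noindent\textbf{Why every series is caught.} That this particular series diverges for small $\rho$ is not enough. The point is that the \emph{set} $\{M_2\ne0\}$ forces the same behavior on any series that lives on it. On this set $\chi_J=1$ whenever $y\in J$. Let $\Lambda$ be the functional of a series $\sum c_{\mathbf n}w_{\mathbf n}$, and suppose that $\Lambda$ annihilates the polynomials vanishing on $\{M_2\ne0\}$. Then $\Lambda(\mathbf 1_J(v))=\Lambda(\chi_J(u,v)\mathbf 1_J(v))$, and expanding $Q\mathbf 1_J(v)=D_Q(y+v)$ for $y\in J$ gives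
\[
\sum_{l<Q}c_{(0,l)}w_l(y)=\sum_{l<Q}c_{(p,q+l)}w_l(y)\qquad(y\in J).
\]
Column $0$ of the coefficient array is copied into the first column of the block. Up to sign, the right side is an alternating sum of the partial sums at the four vertices $(p,q)$, $(p+1,q)$, $(p,q+Q)$, $(p+1,q+Q)$. If the step is repeated infinitely often and these vertices are admissible, the dyadic partial sums of the one-dimensional series $\sum_lc_{(0,l)}w_l(y)$ tend to $0$, and Lemma~\ref{lem:support} shows that column $0$ vanishes.

The next lemma records the formula for a cut block in $d$ variables.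

\begin{lemma}\label{lem:block}
Let $Q=2^\sigma$, let $p,q$ be multiples of $Q$, and let $\chi(x,y)=w_p(x)w_q(y^2)\cdots w_q(y^d)$. Let $J$ be a cube of level $\sigma$ in $G^{d-1}$, let $z\in J$, and let $h$ be a function on $G$ that is constant on intervals of level $\sigma$. Then the frequencies of $B=\chi(x,y)h(x)\mathbf 1_J(y)$ lie in $[p,p+Q)\times[q,q+Q)^{d-1}$. If $N_1>p$ and $N_i>q$ for $i\ge2$, then with $m_1=\min(N_1-p,Q)$ and $m_i=\min(N_i-q,Q)$,
\[
S_{\mathbf N}(B)(x,y)=\chi(x,y)\,S_{m_1}(h)(x)\prod_{i=2}^d\frac{D_{m_i}(y^i+z^i)}{Q}.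
\]
\end{lemma}

\begin{proof}
Write $h=\sum_{l<Q}\eta_lw_l$. By \eqref{eq:indicator} and \eqref{eq:shift},
\[
B=\Bigl(\sum_{l<Q}\eta_lw_{p+l}(x)\Bigr)\prod_{i=2}^d\Bigl(\frac1Q\sum_{l<Q}w_l(z^i)w_{q+l}(y^i)\Bigr).
\]
A rectangular partial sum truncates each factor separately, the $i$-th one to $l<m_i$. Taking $w_p$ and $w_q$ out again by \eqref{eq:shift} gives the formula.
\end{proof}

\section{The set attached to a pair of sequences}\label{sec:construction}

Call a pair of sequences $(a_\nu)_{\nu\ge1}$, $(b_\nu)_{\nu\ge1}$ \emph{admissible} if both are strictly increasing sequences of positive integers and $b_\nu\ge a_\nu+1$ for all $\nu$. The numbers $a_\nu,b_\nu$ will be the coordinates of the $\nu$-th block in units of its side length. Fix an admissible pair.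

The construction runs in stages $j=1,2,\dots$. Stage $j$ uses a level $\sigma_j$ and has $2^{(d-1)\sigma_j}$ blocks, one for each cube of level $\sigma_j$ in $G^{d-1}$, taken in any order. The blocks of all stages are numbered consecutively by $\nu=1,2,\dots$, and $J_\nu$ is the cube of block $\nu$. Put $M_0=1$. For a block $\nu$ of stage $j$ define
\[
Q_\nu=2^{\sigma_j},\qquad p_\nu=a_\nu Q_\nu,\qquad q_\nu=b_\nu Q_\nu,\qquad \chi_\nu(x,y)=w_{p_\nu}(x)w_{q_\nu}(y^2)\cdots w_{q_\nu}(y^d),
\]
\[
B_\nu=\chi_\nu M_{j-1}\mathbf 1_{J_\nu}(y),\qquad R_\nu=[p_\nu,p_\nu+Q_\nu)\times[q_\nu,q_\nu+Q_\nu)^{d-1},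
\]
and then
\begin{equation}\label{eq:Mj}
M_j=M_{j-1}+\sum_{\nu\text{ in stage }j}B_\nu=M_{j-1}\Bigl(1+\sum_{\nu\text{ in stage }j}\mathbf 1_{J_\nu}(y)\chi_\nu\Bigr).
\end{equation}
The levels are chosen inductively so that
\begin{equation}\label{eq:sigma}
\sigma_j\ge2j,\qquad 2^{\sigma_j}\ge q_\nu+Q_\nu\ \text{ for all $\nu$ in stage } j-1;
\end{equation}
the second condition is void for $j=1$, and it implies $\sigma_j>\sigma_{j-1}$. Finally put
\[
L_j=\{M_j\ne0\},\qquad L=\bigcap_{j\ge1}L_j .
\]

\begin{lemma}\label{lem:props}
Let $\nu$ be a block of stage $j$.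
\begin{enumerate}
\item[(a)] $M_{j-1}$ is constant on cubes of level $\sigma_j$. Hence $B_\nu=\chi_\nu h_\nu(x)\mathbf 1_{J_\nu}(y)$, where $h_\nu(x)=M_{j-1}(x,z)$ for any $z\in J_\nu$; the function $h_\nu$ is constant on intervals of level $\sigma_j$, and the frequencies of $B_\nu$ lie in $R_\nu$.
\item[(b)] $p_\nu+Q_\nu\le p_{\nu+1}$ and $q_\nu+Q_\nu\le q_{\nu+1}$.
\item[(c)] $M_j$ takes only the values $0$ and $2^j$, the sets $L_j$ decrease, and $L$ is closed and has measure $0$.
\item[(d)] $\chi_\nu=1$ on $L\cap(G\times J_\nu)$.
\item[(e)] For every $y\in G^{d-1}$ there is $x\in G$ with $(x,y)\notin L$.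
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on $j$; for $j=1$, $M_0=1$. Suppose (a) holds for the stages before $j$. Then $M_{j-1}$ is $1$ plus the blocks $B_\mu$ of these stages, and $B_\mu$ has frequencies in $R_\mu$. If $\mu$ is in stage $i\le j-1$, all coordinates in $R_\mu$ are below $q_\mu+Q_\mu\le2^{\sigma_{i+1}}\le2^{\sigma_j}$, by $p_\mu<q_\mu$ and \eqref{eq:sigma}. So $M_{j-1}$ is constant on cubes of level $\sigma_j$. The form of $B_\nu$ follows, and Lemma~\ref{lem:block} locates its frequencies.

(b) If $\nu$ and $\nu+1$ are in the same stage, this says $a_\nu+1\le a_{\nu+1}$ and $b_\nu+1\le b_{\nu+1}$. If $\nu+1$ opens a new stage, then $p_{\nu+1},q_{\nu+1}\ge Q_{\nu+1}\ge q_\nu+Q_\nu>p_\nu+Q_\nu$ by \eqref{eq:sigma}.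

(c), (d) For each $(x,y)$ exactly one cube $J_\mu$ of stage $j$ contains $y$, so \eqref{eq:Mj} reads $M_j=M_{j-1}(1+\chi_\mu)$ at this point. Hence $M_j\in\{0,2^j\}$ by induction, $L_j\subset L_{j-1}$, and $\chi_\mu=1$ at the point if it lies in $L_j$; this gives (d). No $R_\mu$ contains $\mathbf 0$, because $p_\mu\ge1$, so $\int M_j=1$ and $|L_j|=2^{-j}$. Each $L_j$ is a finite union of cubes, hence closed.

(e) Let $\mu$ be the block of stage $1$ with $y\in J_\mu$. Since $p_\mu\ge1$, the function $w_{p_\mu}$ takes both signs, so $\chi_\mu(x,y)=-1$ for some $x$. Then $M_1(x,y)=0$.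
\end{proof}

By (b), the boxes $R_\nu$ are pairwise disjoint. The \emph{series of the pair} is the Walsh series
\begin{equation}\label{eq:star}
1+\sum_{\nu\ge1}B_\nu ,
\end{equation}
that is, $c_{\mathbf 0}=1$, $c_{\mathbf n}$ is the coefficient of $w_{\mathbf n}$ in $B_\nu$ for $\mathbf n\in R_\nu$, and $c_{\mathbf n}=0$ otherwise. It is not the zero series.

\begin{remark}
The functional of \eqref{eq:star} is $\Lambda(P)=\int PM_j$ for all large $j$. As $M_j\ge0$ and $\int M_j=1$, it is positive and satisfies $|\Lambda(P)|\le\max|P|$. Polynomials are dense in $C(G^d)$, so $\Lambda$ is integration against a probability measure $\mu$, and $\mu(L_k)=\int_{L_k}M_j=1$ for $j\ge k$ large. Thus \eqref{eq:star} is the Walsh--Fourier series of a singular measure carried by $L$. We shall not use this.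
\end{remark}

\section{Non-uniqueness for large $\rho$}\label{sec:nonunique}

\begin{proposition}\label{prop:A}
Let $\rho\in(0,1]$. If $a_\nu+1\le\rho b_\nu$ for all large $\nu$, then the series \eqref{eq:star} converges $\rho$-regularly to $0$ at every point of $G^d\setminus L$. Hence $L\notin U_{\rho,d}$.
\end{proposition}

\begin{proof}
\emph{At most one block is cut.} Say that $\mathbf N$ \emph{touches} $\nu$ if $N_1>p_\nu$ and $N_i>q_\nu$ for all $i\ge2$. If it does not, then $S_{\mathbf N}$ contains no term of $B_\nu$. If it does and $\mu<\nu$, then $N_1>p_\mu+Q_\mu$ and $N_i>q_\mu+Q_\mu$ by Lemma~\ref{lem:props}(b), so $S_{\mathbf N}$ contains all of $B_\mu$. Since $p_\nu\to\infty$, only finitely many indices are touched, and $\nu$ is touched as soon as $\min_iN_i>q_\nu$. So for large $\min_iN_i$ there is a largest touched index $\nu$, and it tends to infinity with $\min_iN_i$, as does its stage $j$. We drop the subscript $\nu$ from $p,q,Q,\chi,h,J,B$. The constant term and the blocks of earlier stages add up to $M_{j-1}$, so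
\begin{equation}\label{eq:split}
S_{\mathbf N}=M_{j-1}\Bigl(1+\sum_{\mu<\nu,\ \mu\text{ in stage }j}\mathbf 1_{J_\mu}(y)\chi_\mu\Bigr)+S_{\mathbf N}(B).
\end{equation}

\emph{The whole blocks.} Fix $\mathbf t=(x,y)\notin L$ and $j_0$ with $M_{j_0}(\mathbf t)=0$, and put $r=\sigma_{j_0+1}$. By Lemma~\ref{lem:props}(a), $M_{j_0}=0$ on the cube $\Delta_r(\mathbf t)$, and then $M_k=0$ on $\Delta_r(\mathbf t)$ for all $k\ge j_0$. Let $\mathbf N$ be $\rho$-regular with $\min_iN_i$ so large that $j>j_0$ and $a_\nu+1\le\rho b_\nu$. Then $\sigma_j\ge r$, and the first term of \eqref{eq:split} vanishes at $\mathbf t$.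

\emph{The cut block.} The block has height up to $2^{j-1}$, and this must be beaten. Here the hypothesis enters:
\[
N_1\ge\rho N_2>\rho q=\rho b_\nu Q\ge(a_\nu+1)Q=p+Q .
\]
So $m_1=Q$ in Lemma~\ref{lem:block}, and $S_{m_1}(h)=h$. For any $z\in J$,
\[
|S_{\mathbf N}(\mathbf t)|=M_{j-1}(x,z)\prod_{i=2}^d\frac{|D_{m_i}(y^i+z^i)|}{Q},\qquad 1\le m_i\le Q=2^{\sigma_j}.
\]
If $z\in\Delta_r(y)$, then $(x,z)\in\Delta_r(\mathbf t)$ and the first factor is $0$. Otherwise $y^i+z^i\notin\Delta_r(0)$ for some $i$. By Lemma~\ref{lem:kernel} the $i$-th factor of the product is at most $2^{r-\sigma_j}$ and the other factors are at most $1$. In both cases, by \eqref{eq:sigma},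
\[
|S_{\mathbf N}(\mathbf t)|\le2^{j-1}2^{r-\sigma_j}\le2^{r-1-j},
\]
and this tends to $0$ because $r$ depends only on $\mathbf t$.
\end{proof}

The last line is the only place where $\sigma_j\ge2j$ is used, and $\sigma_j-j\to\infty$ is all that it needs. The strict monotonicity of $(a_\nu)$ and $(b_\nu)$ is what limits the damage to one block. When $J$ lies near $y$ the kernels give no gain, and the estimate rests entirely on the exact vanishing of $h(x)$; a truncation $S_{m_1}(h)(x)$ with $m_1<Q$ has no reason to vanish.

\section{Uniqueness for small $\rho$}\label{sec:unique}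

\begin{proposition}\label{prop:B}
\begin{enumerate}
\item[(i)] Let $\rho\in(0,1]$. If $a_\nu\ge\rho(b_\nu+1)$ for all large $\nu$, then $L\in U_{\rho,d}$.
\item[(ii)] For every admissible pair, $L\in U_{\mathrm{rect},d}$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\sum c_{\mathbf n}w_{\mathbf n}$ be an arbitrary series that converges to $0$ off $L$, $\rho$-regularly in case (i) and rectangularly in case (ii), and let $\Lambda$ be its functional. In both cases the sums $S_{(2^k,\dots,2^k)}$ tend to $0$ off $L$, so by Lemma~\ref{lem:support}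
\begin{equation}\label{eq:kill}
\Lambda(P)=0\quad\text{for every polynomial $P$ vanishing on }L .
\end{equation}
This alone cannot finish the proof, since the series \eqref{eq:star} also lives on $L$. Convergence off $L$ says nothing directly about the part of $\Lambda$ on $L$. The way out is to pass to $G^{d-1}$, where by Lemma~\ref{lem:props}(e) no point is exceptional. Fix $m\ge0$ and consider the $(d-1)$-multiple series
\begin{equation}\label{eq:slice}
\sum_{\mathbf l\in\mathbb Z_{\ge0}^{d-1}}c_{(m,\mathbf l)}\,w_{\mathbf l}(y),\qquad \mathbf l=(l_2,\dots,l_d).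
\end{equation}
We show that its cubic partial sums of order $2^{\sigma_j}$ tend to $0$ at every $y\in G^{d-1}$. Lemma~\ref{lem:support} with $e=d-1$, $A=\emptyset$ and $s_j=\sigma_j$ then gives $c_{(m,\mathbf l)}=0$ for all $\mathbf l$, and as $m$ is arbitrary, all coefficients vanish.

\emph{The slice is copied into the blocks.} Fix $y$. Let $j$ be so large that $Q=2^{\sigma_j}>m$, let $\nu$ be the block of stage $j$ with $y\in J_\nu$, and write $p,q,\chi,J$ for its data. By Lemma~\ref{lem:props}(d), the polynomial $w_m(u)\mathbf 1_J(v)(1-\chi(u,v))$ vanishes on $L$, so \eqref{eq:kill} gives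
\[
\Lambda\bigl(w_m(u)\mathbf 1_J(v)\bigr)=\Lambda\bigl(\chi(u,v)w_m(u)\mathbf 1_J(v)\bigr).
\]
Since $J=\Delta_{\sigma_j}(y)$, formula \eqref{eq:indicator} gives $Q^{d-1}\mathbf 1_J(v)=\sum_{l_i<Q}w_{\mathbf l}(y)w_{\mathbf l}(v)$. As $Q$ divides $p$ and $q$, and $m,l_i<Q$, \eqref{eq:shift} gives $\chi(u,v)w_m(u)w_{\mathbf l}(v)=w_{(p+m,\,q+l_2,\dots,q+l_d)}(u,v)$. Multiplying the last display by $Q^{d-1}$, we obtain
\begin{equation}\label{eq:copy}
\sum_{l_i<Q}c_{(m,\mathbf l)}\,w_{\mathbf l}(y)=\sum_{l_i<Q}c_{(p+m,\,q+l_2,\dots,q+l_d)}\,w_{\mathbf l}(y).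
\end{equation}
The left side is the partial sum of \eqref{eq:slice} that we have to estimate.

\emph{The copy is read off from partial sums.} By Lemma~\ref{lem:props}(e) choose $x$, independent of $j$, with $\mathbf t=(x,y)\notin L$, and put
\[
T_j=\sum_{\substack{n_1=p+m\\ q\le n_i<q+Q\ (i\ge2)}}c_{\mathbf n}w_{\mathbf n}(\mathbf t).
\]
By \eqref{eq:shift}, $T_j$ equals $\chi(\mathbf t)w_m(x)=\pm1$ times the right side of \eqref{eq:copy}. So it suffices to prove that $T_j\to0$. Write the indicator of each side $[\alpha,\beta)$ of the box of summation as $\mathbf 1_{[0,\beta)}-\mathbf 1_{[0,\alpha)}$ and multiply out. With $|\varepsilon|=\varepsilon_1+\dots+\varepsilon_d$ this gives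
\begin{equation}\label{eq:inclexcl}
T_j=\sum_{\varepsilon\in\{0,1\}^d}(-1)^{d-|\varepsilon|}S_{\mathbf N(\varepsilon)}(\mathbf t),\qquad \mathbf N(\varepsilon)=(p+m+\varepsilon_1,\ q+\varepsilon_2Q,\ \dots,\ q+\varepsilon_dQ).
\end{equation}
All coordinates of $\mathbf N(\varepsilon)$ are at least $p\ge2^{\sigma_j}$, which tends to infinity. In case (ii) each of the $2^d$ terms therefore tends to $0$. In case (i) we must also check that $\mathbf N=\mathbf N(\varepsilon)$ is $\rho$-regular for large $j$. We have $p\le N_1\le p+Q$ and $q\le N_i\le q+Q$ for $i\ge2$. Hence for $i,k\ge2$ and large $j$,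
\[
\frac{N_1}{N_i}\ge\frac{a_\nu}{b_\nu+1}\ge\rho,\qquad
\frac{N_i}{N_1}\ge\frac{b_\nu}{a_\nu+1}\ge1,\qquad
\frac{N_i}{N_k}\ge\frac{b_\nu}{b_\nu+1}\ge\frac{a_\nu}{b_\nu+1}\ge\rho .
\]
The first and third chains use the hypothesis of (i), and the second uses $b_\nu\ge a_\nu+1$. So $T_j\to0$ in both cases.
\end{proof}

\begin{remark}
Under the hypothesis of (i), the series \eqref{eq:star} fails to converge $\rho$-regularly at every point $\mathbf t=(x,y)$ of $G^d$. Indeed, take $m=0$ and form $T_j$ for this series. The box of summation lies in $R_\nu$, and Lemma~\ref{lem:block} with $m_1=1$ and $m_i=Q$ gives $T_j=\chi(\mathbf t)\int_GM_{j-1}(u,y)\,du=\pm1$, because every nonzero frequency of $M_{j-1}$ has $n_1\ge1$. If the series converged to some $S$ at $\mathbf t$, then \eqref{eq:inclexcl} would give $T_j\to S\sum_\varepsilon(-1)^{d-|\varepsilon|}=0$.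
\end{remark}

\section{Choice of the sequences}\label{sec:choice}

Propositions~\ref{prop:A} and~\ref{prop:B} leave a value of $\rho$ undecided only if it is not eventually on one side of the interval from $a_\nu/(b_\nu+1)$ to $(a_\nu+1)/b_\nu$. If $a_\nu/b_\nu\to\rho_0$, both endpoints tend to $\rho_0$, since $b_\nu\to\infty$, and only $\rho=\rho_0$ remains. It is decided by keeping the intervals on one side of $\rho_0$: to the left for part (1), to the right for part (2). In every case $L$ is closed and null by Lemma~\ref{lem:props}(c).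

\begin{proof}[Proof of Theorem~\ref{thm:main}]
In (1) and (2) let $\kappa=\lceil1/\rho_0\rceil$, so that $\rho_0\kappa\ge1$. In both parts $b_{\nu+1}=b_\nu+\kappa$, so $\rho_0b_\nu$ grows by at least $1$ at each step; this makes the sequences $(a_\nu)$ below strictly increasing.

(1) Let $0<\rho_0\le1$, $b_\nu=\kappa(\nu+2)$ and $a_\nu=\lfloor\rho_0b_\nu\rfloor-1$. Then $a_\nu\ge2$ because $\rho_0b_\nu\ge3$, and $a_\nu+1\le\rho_0b_\nu\le b_\nu$. So the pair is admissible, and $a_\nu+1\le\rho b_\nu$ for all $\rho\in[\rho_0,1]$, which gives $L\notin U_{\rho,d}$ for these $\rho$ by Proposition~\ref{prop:A}. Since $a_\nu/(b_\nu+1)\to\rho_0$, every $\rho<\rho_0$ satisfies $a_\nu\ge\rho(b_\nu+1)$ for large $\nu$, and $L\in U_{\rho,d}$ by Proposition~\ref{prop:B}(i). Thus $I(L)=(0,\rho_0)$.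

(2) Let $0<\rho_0<1$, let $\nu_0\ge3/(1-\rho_0)$ be an integer, and put $b_\nu=\kappa(\nu+\nu_0)$ and $a_\nu=\lceil\rho_0(b_\nu+1)\rceil\ge1$. From $b_\nu\ge\nu_0$ we get $b_\nu(1-\rho_0)\ge3\ge\rho_0+2$, and therefore $a_\nu+1\le\rho_0(b_\nu+1)+2\le b_\nu$. So the pair is admissible. Since $a_\nu\ge\rho_0(b_\nu+1)$, Proposition~\ref{prop:B}(i) gives $L\in U_{\rho,d}$ for all $\rho\le\rho_0$. Since $(a_\nu+1)/b_\nu\to\rho_0$, Proposition~\ref{prop:A} gives $L\notin U_{\rho,d}$ for all $\rho>\rho_0$. Thus $I(L)=(0,\rho_0]$.

(3) Let $a_\nu=\nu$ and $b_\nu=\nu^2+1$. The pair is admissible because $\nu^2\ge\nu$, and $(a_\nu+1)/b_\nu\to0$. Proposition~\ref{prop:A} gives $L\notin U_{\rho,d}$ for every $\rho\in(0,1]$, and Proposition~\ref{prop:B}(ii) gives $L\in U_{\mathrm{rect},d}$.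
\end{proof}

The restriction $\rho_0<1$ in part (2) is used for admissibility: no admissible pair satisfies $a_\nu\ge b_\nu+1$, so Proposition~\ref{prop:B}(i) never applies with $\rho=1$. This is why the segment $(0,1]$ in Corollary~\ref{cor:main}(b) is supplied by the empty set instead.

\begin{thebibliography}{1}

\bibitem{WDA}
\emph{Walsh and Dyadic Analysis},
\texttt{https://epublikacije.arhimediagroup.rs/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2021/\allowbreak 02/\allowbreak walsh-and-dyadic-analysis.pdf}

\end{thebibliography}
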